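# Zeros of Alexander polynomials of positive links

## 1. Positive diagrams, Conway polynomials and $t$-colorings

### 1.1 Positive links and split links

All links are oriented. Turn a crossing so that both of its strands point up. It is *positive* (right-hand) if the overstrand runs from bottom left to top right, and negative otherwise. Rotating the plane does not change the sign of a crossing.

**Definition (positive link).** A diagram is positive if all its crossings are positive. A link is positive if it has a positive diagram.

*Example.* Let $\sigma_1$ be the 2-strand braid, both strands going up, with one positive crossing. The closure of $\sigma_1^3$ is a positive trefoil, and the closure of $\sigma_1^2$ is a Hopf link with linking number $+1$. If we reverse one component of this Hopf link, the linking number becomes $-1$. The result is not a positive link, because in a positive diagram $\mathrm{lk}(A,B)$ is half the number of crossings between $A$ and $B$, hence $\ge 0$.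

**Definition (non-split link).** A link is non-split if it is not the split union of two nonempty sublinks, that is, no sphere separates it into two nonempty parts.

*Example.* Two disjoint round circles in the plane form a split link. The Hopf link is non-split: in a split union, components in different parts have linking number $0$. Every knot is non-split.

A diagram is *connected* if its underlying plane graph is connected. If a diagram is disconnected, a simple closed curve in the plane separates it, and hence a sphere separates the link. So every diagram of a non-split link is connected.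

We shall use a small remark: *in a connected positive diagram with at least one crossing, every component has at least one undercrossing.* For a knot this is clear. If a component $A$ is not alone, then by connectedness it crosses another component $B$, so $\mathrm{lk}(A,B)>0$. Since $\mathrm{lk}(A,B)$ is also the sum of the signs of the crossings where $A$ passes under $B$, there is such a crossing.

### 1.2 Conway and Alexander polynomials

The Conway polynomial $\nabla_L(z)$ is determined by $\nabla(\text{unknot})=1$ and the skein relation
$$\nabla(D_+)-\nabla(D_-)=z\,\nabla(D_0),$$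
where $D_+,D_-,D_0$ differ at one crossing, which is positive, negative, or smoothed along the orientation. It vanishes on split links. The Conway-normalized Alexander polynomial is $\Delta_L(t)=\nabla_L(t^{1/2}-t^{-1/2})$.

**Definition (reduced Alexander polynomial).** For a link $L$ of $n$ components,
$$\tilde\Delta_L(t)=\frac{\Delta_L(t)}{(t^{1/2}-t^{-1/2})^{n-1}}.$$

We shall see in Lemma 2 that $\nabla_L=\sum_{j\ge0}a_{n-1+2j}z^{n-1+2j}$. Therefore
$$\tilde\Delta_L(t)=\sum_{j\ge0}a_{n-1+2j}\,w^j,\qquad w=z^2=t-2+t^{-1},$$
which is an honest Laurent polynomial in $t$. It also follows that $\nabla_L(-z)=(-1)^{n-1}\nabla_L(z)$, so $\Delta_L(t^{-1})=\pm\Delta_L(t)$, with sign $+$ for knots. Changing the branch of $t^{1/2}$ changes $\Delta_L$ only by a sign, so "$\Delta_L(t)=0$" makes sense for $t\in\mathbb C\setminus\{0\}$. For $t\ne1$ it is equivalent to $\tilde\Delta_L(t)=0$. For knots $\tilde\Delta=\Delta$.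

*Example.* Let $\nabla_n$ be the Conway polynomial of the closure of $\sigma_1^n$. Switching one crossing gives $\sigma_1^{n-2}$ and smoothing it gives $\sigma_1^{n-1}$. So $\nabla_n=\nabla_{n-2}+z\nabla_{n-1}$ with $\nabla_0=0$, $\nabla_1=1$, and
$$\nabla_2=z,\quad \nabla_3=1+z^2,\quad \nabla_4=2z+z^3.$$
The Hopf link has $\tilde\Delta=1$. The trefoil has $\tilde\Delta=t-1+t^{-1}$, with zeros $e^{\pm i\pi/3}$. The closure of $\sigma_1^4$ has $\tilde\Delta=2+w=t+t^{-1}$, with zeros $\pm i$.

### 1.3 Colorings detect zeros

An *arc* of a diagram runs from one undercrossing to the next. If every component has an undercrossing, the number of arcs equals the number $c$ of crossings.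

**Definition ($t$-coloring).** Let $t\in\mathbb C\setminus\{0\}$. A $t$-coloring of a positive diagram is a function from arcs to $\mathbb C$ such that at each crossing
$$b'=t\,b+(1-t)\,a\qquad(a=\text{over},\ b=\text{incoming under},\ b'=\text{outgoing under}).\tag{1}$$
Constants are always $t$-colorings.

**Lemma 1.** Let $D$ be a positive diagram of $L$ in which every component has an undercrossing. If $D$ has a nonconstant $t$-coloring, then $\Delta_L(t)=0$.

*Proof.* The Wirtinger presentation has one generator per arc and one relation per crossing. At a positive crossing the relation is, depending on convention but uniformly over all positive crossings, $b'=aba^{-1}$ or $b'=a^{-1}ba$. Apply Fox calculus and send all meridians to $s$. For $aba^{-1}$, the derivative in $b$ is $a\mapsto s$ and the derivative in $a$ is $1-aba^{-1}\mapsto 1-s$, so the linearized relation is $b'=sb+(1-s)a$. For $a^{-1}ba$, the derivative in $b$ is $a^{-1}\mapsto s^{-1}$ and the derivative in $a$ is $-a^{-1}+a^{-1}b\mapsto 1-s^{-1}$, so the relation is $b'=s^{-1}b+(1-s^{-1})a$. Hence (1) is the linear system of the $c\times c$ Alexander matrix evaluated at $s=t$ or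 $s=t^{-1}$.

By a standard theorem (Crowell–Fox, Burde–Zieschang), all $(c-1)$-minors of this matrix equal $\Delta_L(s)$ up to sign and a power of $s$. Constants lie in the kernel, so a nonconstant coloring makes the kernel at least 2-dimensional. Then the rank is at most $c-2$ and all $(c-1)$-minors vanish. So $\Delta_L(s)=0$ for $s=t$ or $s=t^{-1}$, and $\Delta_L(t^{-1})=\pm\Delta_L(t)$. $\square$

### 1.4 How braids act on colors

Let strands pointing up carry colors $(x_1,\dots,x_k)$ at the bottom, from left to right. In $\sigma_i$ the overstrand goes from position $i$ to position $i+1$ and keeps its color, and the understrand goes from $i+1$ to $i$. By (1), $\sigma_i$ acts by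
$$(x_i,x_{i+1})\mapsto\big(t\,x_{i+1}+(1-t)\,x_i,\ x_i\big).\tag{2}$$
This action has two invariants. First, $\sum_i t^{i-1}x_i$ is preserved, because
$$t^{i-1}\big(tx_{i+1}+(1-t)x_i\big)+t^ix_i=t^{i-1}x_i+t^ix_{i+1}.$$
Second, $x_{i+1}-x_i$ is multiplied by $-t$, because $x_i-tx_{i+1}-(1-t)x_i=-t(x_{i+1}-x_i)$.

*Example.* On two strands, $(-t,1)\mapsto(t-t+t^2,\,-t)=-t\,(-t,1)$. So if $(-t)^n=1$ and $t\neq-1$, the closure of $\sigma_1^n$ has a coloring with bottom colors $(-t,1)$. It is nonconstant because $-t\ne1$. For the trefoil and $t=e^{i\pi/3}$, the three arcs have the colors $-t,\,1,\,t^2$.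

### 1.5 Hurwitz's theorem

We use the following form. Let $f_m\to f$ locally uniformly on a domain, with all $f_m$ holomorphic and $f\not\equiv0$. If $f(z_0)=0$, then every neighborhood of $z_0$ contains a zero of $f_m$ for all large $m$. For example, $f_m(z)=z-\frac1m\to z$.

## 2. The half-plane $\Re t<1$

The following conjecture comes from the paper "Independence Polynomials And Alexander-Conway Polynomials Of Plumbing Links" (http://stoimenov.net/stoimeno/homepage/papers/plumb_rev.pdf).

**Liechti's conjecture.** If $t\in\mathbb C\setminus\{0\}$ is a root of $\tilde\Delta_L(t)$ for a positive non-split link $L$ of $n$ components, then $\Re t<1$.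

Is this true? We begin with links on two strands.

**Closures of $\sigma_1^n$, $n\ge1$.** By the example in 1.4 and Lemma 1, the $n-1$ numbers $t\ne-1$ with $(-t)^n=1$ are zeros of $\Delta$. From the recursion, $\nabla_n$ is monic of degree $n-1$, so $t^{(n-1)/2}\Delta$ is a polynomial in $t$ of degree $n-1$. These are therefore all the zeros, and each is simple. For even $n$ the zero at $t=1$ is removed in $\tilde\Delta$. So all zeros of $\tilde\Delta$ lie on the unit circle and differ from $1$, which gives $\Re t<1$. The conjecture holds for these links.

In general it is false, and in a strong sense.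

**Theorem 1.** For suitable $N,n$, the closure $L$ of the positive braid $\Big(\prod_{i\text{ even}}\sigma_i^2\ \prod_{i\text{ odd}}\sigma_i^2\Big)^{n}$ on $N$ strands is a non-split positive link for which $\tilde\Delta_L$ has a zero $t$ with $\Re t>1$.

**Theorem 2.** For every nonempty open $U\subset\mathbb C$ there is a positive knot $K$ such that $\Delta_K$ has a zero in $U$.

**Theorem 3.** If $L$ is a non-split positive link, then $\tilde\Delta_L(t)>0$ for all real $t>0$.

Hence the set of all zeros (for positive knots, or for all non-split positive links) is disjoint from $(0,\infty)$ and dense in $\mathbb C$. A closed set $F\subset\mathbb C$ contains all zeros only if $F=\mathbb C$. In particular no bound $\Re t<c$ holds, even for knots: take $U=\{\Re t>c\}$ in Theorem 2.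

## 3. Nonnegative coefficients, and what they do not exclude

This section provides what positivity gives directly: Theorem 3, and the fact that $\Delta_L\not\equiv0$.

**Lemma 2.** Let $L$ be an $n$-component link with a connected positive diagram. Then $L$ is non-split, all coefficients of $\nabla_L$ are $\ge0$, and $\nabla_L=\sum_{j\ge0}a_{n-1+2j}z^{n-1+2j}$ with $a_{n-1}>0$. In particular $\Delta_L\not\equiv0$.

**Step 1: non-split.** Partition the components into two nonempty parts. Since the diagram is connected, some crossing joins the parts. Since all crossings are positive, the two components meeting there have positive linking number. In a split union, components in different parts have linking number $0$. So $L$ is non-split.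

**Step 2: the lowest coefficient.** This step computes $a_{n-1}$ for an arbitrary link. One may quote Hoste (Proc. AMS 95 (1985); also Hosokawa, Hartley), by which $a_i=0$ for $i<n-1$ and $a_{n-1}$ is up to sign a cofactor of the Laplacian matrix of linking numbers, and then apply the matrix-tree theorem. The skein relation also gives a direct proof. For an $n$-component link let
$$\tau(L)=\sum_{\text{spanning trees}}\ \prod_{\text{edges } ij}\mathrm{lk}(L_i,L_j),$$
summed over the spanning trees of the complete graph on the components; for $n=1$ the value is $1$ (empty product). The claim is that for every link $\nabla_L$ contains only powers $z^{n-1+2j}$, $j\ge0$, and $a_{n-1}=\tau(L)$.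

Order the components of a diagram $D$ and choose a base point on each. Traverse the components in this order and call a crossing *bad* if it is first met as an undercrossing. Use induction on the number of crossings and, for a fixed number, on the number of bad crossings. With no bad crossings the diagram is descending, so it represents an unlink. Then $\nabla=1=\tau$ if $n=1$, and $\nabla=0=\tau$ if $n\ge2$. Otherwise switch a bad crossing of sign $\epsilon$ to get $D'$, with one bad crossing fewer, and smooth it to get $D_0$, with one crossing fewer. Then $\nabla(D)=\nabla(D')+\epsilon z\nabla(D_0)$, and the claim holds for $D'$ and $D_0$.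

* If both strands at the crossing belong to one component, $D_0$ has $n+1$ components. Then $z\nabla(D_0)$ contains only the powers $z^{n+1+2j}$, so $a_{n-1}(D)=a_{n-1}(D')$. No linking number changes, so $\tau(D)=\tau(D')$.
* If the strands belong to different components $i,j$, then $D_0$ has $n-1$ components, and $z\nabla(D_0)$ contains only the powers $z^{n-1+2j'}$, $j'\ge0$. So $a_{n-1}(D)-a_{n-1}(D')=\epsilon\,\tau(D_0)$. On the other hand $\mathrm{lk}(L_i,L_j)$ in $D$ exceeds its value in $D'$ by $\epsilon$. The function $\tau$ is linear in this weight, and its coefficient is the sum over spanning trees containing the edge $ij$. These correspond to spanning trees of the graph in which $i$ and $j$ are merged and the weights $\mathrm{lk}(L_i,L_m)$ and $\mathrm{lk}(L_j,L_m)$ are added. These sums are exactly the linking numbers of the merged component of $D_0$. So $\tau(D)-\tau(D')=\epsilon\,\tau(D_0)$ too.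

This proves the claim. For a connected positive diagram all linking numbers are $\ge0$, and by Step 1 the graph of pairs with positive linking number is connected. So some spanning tree contributes a positive term, no term is negative, and $a_{n-1}>0$. (Check: the closure of $\sigma_1^4$ has linking number $2$ and $\nabla_4=2z+z^3$.)

**Step 3: nonnegativity.** This step shows that a positive diagram can be expanded into descending diagrams using only the sign $+z$. Walk along the diagram from a base point, and after a component closes up, choose a base point on a component not yet traversed. Keep the following invariant: every crossing met so far was first met as an overcrossing, and every unmet crossing is positive. When we arrive at an unmet crossing on the overstrand, we pass. When we arrive at an unmet crossing on the understrand, it is positive, and we write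
$$\nabla(D_+)=\nabla(D_-)+z\nabla(D_0).$$
In $D_-$ the crossing is now first met as an overcrossing, and we continue. In $D_0$ the part of the diagram walked so far is unchanged: the other strand at this crossing had not been walked, since otherwise the crossing would have been met. So the walk up to this point remains valid and continues along the new strand. Crossings already met are passed without change. In both diagrams the invariant persists and the number of unmet crossings has dropped, so the process ends. It ends in descending diagrams, which are unlinks with $\nabla\in\{0,1\}$. Hence $\nabla_L$ is a sum of powers of $z$ with nonnegative coefficients. By Step 2, $\nabla_L\ne0$, so $\Delta_L\not\equiv0$. $\square$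

**Proof of Theorem 3.** A positive diagram of a non-split link is connected, so Lemma 2 applies. (If the diagram has no crossing, $L$ is the unknot and $\tilde\Delta_L=1$.) For $t>0$ we have $w=(t^{1/2}-t^{-1/2})^2\ge0$, so $\tilde\Delta_L(t)=\sum_ja_{n-1+2j}w^j\ge a_{n-1}>0$. $\square$

A sensible first attempt is to push this argument to the whole half-plane $\Re t\ge1$. It stops at the following point. Nonnegative coefficients keep $w$ off $[0,\infty)$ and nothing else is used about $w$. Consider the polynomial $1+w^3$. It has nonnegative coefficients and the root $w=e^{i\pi/3}$. The corresponding $t$ satisfy $t+t^{-1}=2+w$, so $\Re t+\Re t^{-1}=\frac52$ and one of the two roots $t,t^{-1}$ has real part at least $\frac54$. So sign information alone cannot prove the conjecture. To decide it we need a family of positive links whose zeros we can locate.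

## 4. Closed braids with squared generators: proof of Theorem 1

The plan is to take a braid $B$ repeated $n$ times and look for colorings that get multiplied by a root of unity $\zeta$ from one copy of $B$ to the next. This turns "zero of a large determinant" into "eigenvalue of a $2\times2$ matrix".

Let $N\ge3$, $\mu=2\cos(\pi/N)$, $q=t^2$, and let $B$ be $\prod_{i\text{ even}}\sigma_i^2$ followed by $\prod_{i\text{ odd}}\sigma_i^2$, where $1\le i\le N-1$.

**Proposition 1.** Let $t\notin\{0,\pm1\}$, $\zeta^n=1$, $\zeta\neq1$ and
$$\frac q\zeta+\frac\zeta q-2=\mu^2\,\frac{(t-1)^2}{t}.\tag{3}$$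
Then $\Delta_L(t)=0$ for the closure $L$ of $B^n$.

**Step 1: $\sigma_i^2$ as a rank-one perturbation.** Let $f_i(x)=x_{i+1}-x_i$. Let $e_i\in\mathbb C^N$ have entries $\frac{-t}{1+t},\frac1{1+t}$ in positions $i,i+1$ and $0$ elsewhere. Then $f_i(e_i)=1$ and $\sum_jt^{j-1}(e_i)_j=0$. We claim
$$\sigma_i^2x=x+(q-1)f_i(x)\,e_i.$$
Both sides agree with $x$ outside positions $i,i+1$. On both sides $\sum_jt^{j-1}x_j$ is preserved and $f_i$ is multiplied by $q=(-t)^2$. The pair $(x_i,x_{i+1})$ is determined by $x_i+tx_{i+1}$ and $x_{i+1}-x_i$, because $1+t\neq0$. This proves the claim. We also read off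
$$f_i(e_{i+1})=\tfrac{-t}{1+t},\qquad f_i(e_{i-1})=\tfrac{-1}{1+t},\qquad f_i(e_j)=0\ \text{ for }|i-j|\ge2.$$

**Step 2: symmetrize and find a 2-dimensional invariant family.** Fix $\tau$ with $\tau^2=t$, and write $x=\sum_{i=1}^{N-1}\tau^{-i}s_ie_i$ with $s_0=s_N=0$. Then
$$f_i(x)=\tau^{-i}s_i-\tfrac{t}{1+t}\tau^{-i-1}s_{i+1}-\tfrac1{1+t}\tau^{-i+1}s_{i-1}=\tau^{-i}\Big(s_i-\tfrac{\tau}{1+t}(s_{i-1}+s_{i+1})\Big),$$
using $t\tau^{-1}=\tau$. So $\sigma_i^2$ changes only $s_i$, by
$$s_i\mapsto s_i+(q-1)\Big(s_i-\tfrac{\tau}{1+t}(s_{i-1}+s_{i+1})\Big).$$
Put $s_i=Y\sin(\pi i/N)$ for odd $i$ and $s_i=Z\sin(\pi i/N)$ for even $i$; this is compatible with $s_0=s_N=0$. Since $\sin\frac{\pi(i-1)}N+\sin\frac{\pi(i+1)}N=\mu\sin\frac{\pi i}N$, with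
$$r=\frac{(q-1)\mu\tau}{1+t}$$
the even generators together act by $Z\mapsto qZ-rY$, and the odd generators by $Y\mapsto qY-rZ$.

**Step 3: the $2\times2$ matrix.** We now compute the effect of $B$. After the even step we have $(Y,\,qZ-rY)$. The odd step then gives first coordinate $qY-r(qZ-rY)$. So $B$ acts on $(Y,Z)$ by
$$\begin{pmatrix}q+r^2&-rq\\-r&q\end{pmatrix},\qquad\text{trace }2q+r^2,\quad\text{determinant }q^2.$$
Thus $\zeta$ is an eigenvalue iff $\zeta^2-(2q+r^2)\zeta+q^2=0$, that is, $\zeta/q+q/\zeta-2=r^2/q$. Since $q-1=(t-1)(t+1)$, we get $r^2/q=\mu^2(t-1)^2t/t^2=\mu^2(t-1)^2/t$. The condition is (3).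

**Step 4: the coloring is nonconstant.** Take an eigenvector $(Y,Z)\ne0$. As $N\ge3$, both indices $1$ and $2$ occur, and $\sin(\pi/N),\sin(2\pi/N)\neq0$, so $s\ne0$. The $e_i$ are linearly independent (the last nonzero entry of $e_i$ is in position $i+1$), so $x\ne0$. Now $Bx=\zeta x$ and $B^nx=\zeta^nx=x$, so $x$ defines a $t$-coloring of the closure of $B^n$. If $x_i\ne0$, the colors $x_i$ and $\zeta x_i\neq x_i$ both occur. The closed-braid diagram is positive and connected (all $\sigma_i$ occur), so every component has an undercrossing and Lemma 1 applies. $\square$

**Trying $n=2$, $\zeta=-1$.** With $u=t+t^{-1}$, equation (3) reads $-u^2=\mu^2(u-2)$, that is, $u^2+\mu^2u-2\mu^2=0$. Both roots are real and have opposite signs. At $u=2$ the left side is $4>0$, so the positive root lies in $(0,2)$; then $|t|=1$ and $\Re t=u/2<1$. A negative $u$ gives $t$ on the unit circle or on the negative real axis, with $\Re t<0$. For $N=3$ the roots are $u=1$, so $t=e^{\pm i\pi/3}$, and $u=-2$, so $t=-1$, which is excluded. No counterexample arises here.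

**Fixing $N$ and letting $n\to\infty$.** To study (3) put $t=e^{\alpha}$, $\zeta=e^{-2i\theta}$. Then $q/\zeta=e^{2(\alpha+i\theta)}$ and (3) becomes $4\sinh^2(\alpha+i\theta)=4\mu^2\sinh^2(\alpha/2)$. So it suffices that
$$\sinh(\alpha+i\theta)=\mu\sinh(\alpha/2).\tag{4}$$
The natural attempt is to fix $N$, twist more and more, and look near $t=1$ with $\theta\to0$. This fails. Let $F(\alpha,\theta)=\sinh(\alpha+i\theta)-\mu\sinh(\alpha/2)$. Then $F(0,0)=0$ and $\partial_\alpha F(0,0)=1-\mu/2\ne0$, because $\mu<2$. So there is a disc around $0$ in which, for each small real $\theta\ne0$, (4) has exactly one solution $\alpha$. The solution set is symmetric under $\alpha\mapsto-\bar\alpha$, because $F(-\bar\alpha,\theta)=-\overline{F(\alpha,\theta)}$. Hence $\alpha$ is purely imaginary, $|t|=1$, and $t\neq1$ as $F(0,\theta)=i\sin\theta\ne0$. So $\Re t<1$. The other sign, $\sinh(\alpha+i\theta)=-\mu\sinh(\alpha/2)$, behaves in the same way with derivative $1+\mu/2$. For fixed $N$ all solutions of (3) near $t=1$ with $\theta$ small therefore stay on the unit circle.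

The obstacle is the nonzero linear coefficient $1-\mu/2$, which forces a unique solution. It vanishes in the limit $\mu=2$, that is, $N\to\infty$. There the leading equation is cubic, and two of its three roots are off the imaginary axis.

**Step 5: solve the limiting equation $\mu=2$.** Let $n\ge5$, $\theta=2\pi/n=\delta^3$ with $\delta>0$, and $\alpha=\delta b$. Since $\sinh y=y+y^3/6+O(y^5)$, locally uniformly in $b$,
$$\sinh(\delta b+i\delta^3)-2\sinh(\delta b/2)=i\delta^3+\delta^3b^3\Big(\frac16-\frac1{24}\Big)+O(\delta^5),$$
so
$$\delta^{-3}\big[\sinh(\delta b+i\delta^3)-2\sinh(\delta b/2)\big]=i+\frac{b^3}8+O(\delta^2)\qquad(\delta\to0).$$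
The limit vanishes iff $b^3=-8i$. One simple zero is $b_0=2e^{-i\pi/6}=\sqrt3-i$. For $|b-b_0|\le\frac12$ we have $\Re b\ge\sqrt3-\frac12>0$ and $\Re e^{\delta b}=1+\delta\,\Re b+O(\delta^2)$. This exceeds $1$ when $\delta$ is small.

**Step 6: choose $n$, then $N$.** By Hurwitz's theorem, and since the limit $i+b^3/8$ is not identically zero, we can fix $n\geq5$ so large that $\Re e^{\delta b}>1$ on $|b-b_0|\le\frac12$, and such that (4) with $\mu$ replaced by $2$ has a zero with $|b-b_0|<\frac12$ without being an identity in $b$. Now $n$ and $\delta$ are fixed. As $N\to\infty$, $\mu=2\cos(\pi/N)\to2$, and $\sinh(\delta b+i\delta^3)-\mu\sinh(\delta b/2)$ converges uniformly on the disc to the function with $\mu=2$. By Hurwitz's theorem again, for some $N\ge3$ equation (4) with $\mu=2\cos(\pi/N)$ has a solution with $|b-b_0|<\frac12$.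

**Step 7: conclude.** Put $t=e^{\delta b}$, so $\Re t>1$ and in particular $t\notin\{0,\pm1\}$. Put $\zeta=e^{-2i\theta}=e^{-4\pi i/n}$, so $\zeta^n=1$ and $\zeta\ne1$ as $n\ge5$. Proposition 1 gives $\Delta_L(t)=0$. The closed-braid diagram is positive and connected, so $L$ is a non-split positive link with $\Delta_L\not\equiv0$ by Lemma 2. As $t\neq1$, $\tilde\Delta_L(t)=0$. This proves Theorem 1, and Liechti's conjecture is false. $\square$

## 5. Full twists and antiparallel clasps

We turn to Theorem 2. The multiplier, now called $\lambda$, is a root of unity, and roots of unity are dense in the unit circle. Suppose a family of links yields an equation $\lambda=\Lambda(t)$ with $\Lambda$ holomorphic and nonconstant. Then there are solutions near every point where $|\Lambda|=1$. For one $\Lambda$ these points form only a curve, so we want a sequence $\Lambda_k$ whose curves $|\Lambda_k|=1$ come into every open set. It is enough that $\Lambda_k=1+(\text{a small nonzero term whose argument rotates fast with }k)$: moving a little then makes $|\Lambda_k|$ cross $1$. We build such $\Lambda_k$ from two blocks.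

Write $[k]=1+t+\dots+t^{k-1}$ and assume $|t|>1$ throughout Sections 5–7. In particular $[k]\ne0$.

**Full twists.** The aim is to compute the color action of full twists on $k\ge2$ strands. Let $\beta_k=\sigma_1\sigma_2\cdots\sigma_{k-1}$, with $\sigma_1$ applied first. By (2), $\sigma_1$ produces $tx_2+(1-t)x_1$ in position 1 and moves $x_1$ to position 2. Then $\sigma_2$ produces $tx_3+(1-t)x_1$ in position 2 and moves $x_1$ to position 3, and so on. The result is $\big(tx_2+(1-t)x_1,\dots,tx_k+(1-t)x_1,\ x_1\big)$, that is,
$$\beta_k(x)=tSx+(1-t)x_1\mathbf 1,\qquad Sx=(x_2,\dots,x_k,x_1),\quad \mathbf 1=(1,\dots,1).$$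
Since $S\mathbf 1=\mathbf 1$, $\beta_k(\mathbf1)=\mathbf1$ and $S^k=1$, we get $\beta_k^k(x)=t^kx+c(x)\mathbf 1$ for a linear $c$. The functional $m(x)=\sum_it^{i-1}x_i/[k]$ is preserved and $m(\mathbf 1)=1$, so $m=t^km+c$, that is, $c=(1-t^k)m$. Hence $\beta_k^k(x)=m\mathbf 1+t^k(x-m\mathbf 1)$. As $m$ is preserved, $l$ full twists $\beta_k^{kl}$ act by
$$x\mapsto m\mathbf 1+g\,(x-m\mathbf 1),\qquad g=t^{kl}.\tag{5}$$
*Example.* For $k=2$, $l=1$, the difference $x_2-x_1$ is multiplied by $g=t^2$, in agreement with $\sigma_1^2$.

**The antiparallel clasp.** The aim is a positive coupling between an upward and a downward strand. Let $\mathcal U$ be an upward strand on the left and $\mathcal D$ a downward strand on the right. Twist them by two positive crossings, a lower one $c_1$ and an upper one $c_2$, so that $\mathcal U$ is on the right between the crossings and both strands return to their sides.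

* At $c_1$, $\mathcal U$ runs SW→NE and $\mathcal D$ runs NW→SE. Rotate by $+90^\circ$: the direction $(1,1)$ of $\mathcal U$ becomes $(-1,1)$, and the direction $(1,-1)$ of $\mathcal D$ becomes $(1,1)$. So positivity makes $\mathcal D$ the overstrand.
* At $c_2$, $\mathcal U$ runs SE→NW and $\mathcal D$ runs NE→SW. Rotate by $-90^\circ$: the direction $(-1,1)$ of $\mathcal U$ becomes $(1,1)$, and the direction $(-1,-1)$ of $\mathcal D$ becomes $(-1,1)$. So positivity makes $\mathcal U$ the overstrand.

Let $A,A'$ be the colors of $\mathcal U$ entering and leaving, and $B,B'$ those of $\mathcal D$. Going up, $\mathcal U$ first passes under $\mathcal D$ at $c_1$, then over at $c_2$. Going down, $\mathcal D$ first passes under $\mathcal U$ at $c_2$, then over at $c_1$. So $\mathcal D$ has color $B'$ at $c_1$ and $\mathcal U$ has color $A'$ at $c_2$. By (1), $A'=tA+(1-t)B'$ and $B'=tB+(1-t)A'$. With $\varepsilon=1/t$ this says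
$$A=\varepsilon A'+(1-\varepsilon)B',\qquad B=\varepsilon B'+(1-\varepsilon)A'.\tag{6}$$

## 6. A cyclic chain of blocks and its determinant

### 6.1 The links

Let $k,K\ge2$, $l\ge1$, $T\ge2$. (Later $K=k+1$; for now $K$ is free.) In a vertical strip put $k$ upward strands on the left, numbered $1,\dots,k$ from left to right. Put $K$ downward strands on the right, numbered $1,\dots,K$ from *right to left*, which is left to right as seen when moving downward. So up strand $k$ and down strand $K$ are adjacent. In the period $y\in[j,j+1]$ put:

* in the lower half, $l$ positive full twists on the $k$ up strands, and $l$ positive full twists on the $K$ down strands (the standard box rotated by $\pi$);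
* in the upper half, the clasp of Section 5 between up strand $k$ and down strand $K$.

Stack the periods $j\in\mathbb Z/T$ and close up to a diagram in an annulus in the plane. Rotation by $\pi$ preserves signs and the rule (1), so with the chosen numbering the down box also acts by (5), with $K$ and $h=t^{Kl}$ in place of $k$ and $g$. The diagram is positive. It is connected, because each box connects its strands and the clasps connect the two groups. So every component has an undercrossing, and Lemmas 1 and 2 apply to the resulting link, written $L(k,l,T)$ when $K=k+1$.

### 6.2 Colorings with multiplier $\lambda$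

Let $\lambda^T=1$, $\lambda\neq1$. We look for colorings multiplied by $\lambda$ when we move up one period.

**Step 1: inputs of the up box.** The up strands $i<k$ avoid the clasp, so on them the output of the box must be $\lambda$ times the input $\xi$. By (5) this means $g\xi_i-(g-1)m=\lambda\xi_i$, that is, $(g-\lambda)\xi_i=(g-1)m$ for $i<k$. To avoid denominators set $m=t^{k-1}(g-\lambda)p$ with a free parameter $p\in\mathbb C$. Then
$$\xi_i=(g-1)t^{k-1}p\qquad(i<k).$$
The definition $[k]m=\sum_it^{i-1}\xi_i=[k-1](g-1)t^{k-1}p+t^{k-1}\xi_k$ forces $\xi_k=[k](g-\lambda)p-[k-1](g-1)p$. As $[k]-[k-1]=t^{k-1}$, this is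
$$\xi_k=N_1p,\qquad N_1=t^{k-1}g+[k-1]-[k]\lambda.$$
The output on strand $k$ follows because $m$ is preserved: $[k]m=[k-1]\,\lambda(g-1)t^{k-1}p+t^{k-1}\cdot\text{output}_k$. So the output is $[k](g-\lambda)p-[k-1]\lambda(g-1)p=M_1p$, with
$$M_1=g[k]-\big(g[k-1]+t^{k-1}\big)\lambda.$$

**Step 2: inputs of the down box.** Down strands pass from period $j$ to period $j-1$, so on the down strands $i<K$ the output must be $\lambda^{-1}$ times the input. The computation of Step 1, with $k,g,\lambda,p$ replaced by $K,h,\lambda^{-1},s$, gives the input $\eta_i=(h-1)t^{K-1}s$ for $i<K$, $\eta_K=N_2s$, and the outputs $\lambda^{-1}\eta_i$ for $i<K$ and $M_2s$, with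
$$N_2=t^{K-1}h+[K-1]-[K]\lambda^{-1},\qquad M_2=h[K]-\big(h[K-1]+t^{K-1}\big)\lambda^{-1}.$$

**Step 3: the clasp condition.** Give the up box in period $j$ the input $\lambda^j\xi$ and the down box in period $j$ the input $\lambda^j\eta$. This is well defined for $j\in\mathbb Z/T$ because $\lambda^T=1$. By Steps 1 and 2 the up strands $i<k$ and the down strands $i<K$ match from period to period. At the clasp of period $j$, after division by $\lambda^j$:

* $A=M_1p$, the output of the up box of period $j$;
* $A'=\lambda N_1p$, the input of the up box of period $j+1$;
* $B=\lambda M_2s$, the output of the down box of period $j+1$;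
* $B'=N_2s$, the input of the down box of period $j$.

So (6) becomes, with the second equation divided by $\lambda$,
$$(M_1-\varepsilon\lambda N_1)\,p-(1-\varepsilon)N_2\,s=0,\qquad -(1-\varepsilon)N_1\,p+(M_2-\varepsilon\lambda^{-1}N_2)\,s=0.$$
The determinant of this system is
$$G_l(t)=(M_1-\varepsilon\lambda N_1)(M_2-\varepsilon\lambda^{-1}N_2)-(1-\varepsilon)^2N_1N_2.$$

**Step 4: from a zero of $G_l$ to a zero of $\Delta$.** Let $G_l(t)=0$ with $|t|>1$. Then there is a solution $(p,s)\ne(0,0)$, and hence a coloring. As $k,K\ge2$, the colors $\xi_1=(g-1)t^{k-1}p$ and $\eta_1=(h-1)t^{K-1}s$ occur, and $g,h\neq1$ since $|t|>1$. So one of them is nonzero. That color is multiplied by $\lambda\ne1$ in the next period, so the coloring is nonconstant. By Lemma 1, for $K=k+1$,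
$$|t|>1,\ G_l(t)=0\ \Longrightarrow\ \Delta_{L(k,l,T)}(t)=0.\tag{7}$$

## 7. The limit of many full twists

**Step 1: the limit function.** The determinant simplifies as $l\to\infty$, because $|g|,|h|\to\infty$. Put
$$x=1/t=\varepsilon,\quad e=1-x,\quad a=\frac{[k]}{t^{k-1}}=\frac{1-x^k}{1-x},\quad b=\frac{[K]}{t^{K-1}}=\frac{1-x^K}{1-x}.$$
Then $[k-1]/t^{k-1}=a-1$ and $[K-1]/t^{K-1}=b-1$. Locally uniformly on $|t|>1$,
$$\frac{N_1}{t^{k-1}g}\to1,\quad \frac{M_1}{t^{k-1}g}\to a-(a-1)\lambda,\quad \frac{N_2}{t^{K-1}h}\to1,\quad \frac{M_2}{t^{K-1}h}\to b-(b-1)\lambda^{-1}.$$
Since $a-(a-1)\lambda-x\lambda=a(1-\lambda)+e\lambda$, and similarly for $b$, we get $G_l/(t^{k-1}g\,t^{K-1}h)\to\Phi$ locally uniformly, with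
$$\Phi=\big(a(1-\lambda)+e\lambda\big)\big(b(1-\lambda^{-1})+e\lambda^{-1}\big)-e^2.$$
Expand with $1-\lambda^{-1}=-\frac{1-\lambda}{\lambda}$; the terms $\pm e^2$ cancel:
$$\Phi=\frac{1-\lambda}{\lambda}\Big[-ab(1-\lambda)+ae-\lambda be\Big]=\frac{1-\lambda}{\lambda}\Big[\lambda\,b(a-e)-a(b-e)\Big].\tag{8}$$

**Step 2: the factors $a-e$ and $b-e$.** We need to know where they vanish. With $v=1-e^2=x(2-x)$,
$$a-e=\frac{1-x^k-(1-x)^2}{1-x}=\frac{v-x^k}{1-x},\qquad b-e=\frac{v-x^K}{1-x}.$$
For $0<|x|<1$ and $k\ge2$ we have $v-x^k=x(2-x-x^{k-1})\neq0$, because $|2-x|>1>|x^{k-1}|$.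

**Why $K=k$ does not work.** The symmetric choice $K=k$ is the obvious one. Then $a=b$ and (8) becomes $\Phi=-\frac{(1-\lambda)^2}{\lambda}\,a(a-e)$. The multiplier has dropped out of the vanishing condition, and $a(a-e)=\frac{(1-x^k)(v-x^k)}{(1-x)^2}$ has no zero in $0<|x|<1$. So $\Phi$ has no zero in $|t|>1$ and the limit provides nothing. We must make the two sides unequal, and one extra strand is enough.

**Step 3: the equation $\lambda=\Lambda_k(x)$.** From now on $K=k+1$, $k\ge2$. As $x\to0$ we have $a,b\to1$ and $a-e,\,b-e=2x+O(x^2)$. The bracket in (8) is therefore $2(\lambda-1)x+O(x^2)$, so $\Phi\not\equiv0$. For $0<|x|<1$ the quantities $b$ and $a-e$ are nonzero, so $\Phi=0$ iff $\lambda=\frac{a(b-e)}{b(a-e)}=\Lambda_k(x)$, where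
$$\Lambda_k(x)=\frac{(1-x^k)(v-x^{k+1})}{(1-x^{k+1})(v-x^k)}.\tag{9}$$
This function is holomorphic on $0<|x|<1$. The difference of numerator and denominator is
$$(1-x^k)(v-x^{k+1})-(1-x^{k+1})(v-x^k)=(1-v)(x^k-x^{k+1})=(1-x)^2\cdot x^k(1-x),$$
because the terms $v$ and $x^{2k+1}$ cancel and $1-v=e^2=(1-x)^2$. So
$$\Lambda_k(x)-1=x^kR_k(x),\qquad R_k(x)=\frac{(1-x)^3}{(1-x^{k+1})(v-x^k)}.\tag{10}$$
This is the shape asked for in Section 5: the factor $x^k$ is small and its argument rotates $k$ times as fast as that of $x$.

## 8. Zeros in every open subset of $\{|t|>1\}$

**Proposition 2.** Every nonempty open $U\subset\{|t|>1\}$ contains a zero of $\Delta_L$ for some link $L=L(k,l,T)$. This $L$ has a connected positive diagram and $\Delta_L\not\equiv0$.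

**Step 1: set up in the variable $x$.** Let $V$ be an open disc whose closure is compact in $\{0<|x|<1\}\cap\{x:1/x\in U\}$. On $\overline V$ we have $v\ne0$, and as $k\to\infty$, $R_k\to R=(1-x)^3/v$ uniformly on $\overline V$. The function $R$ has no zeros there.

**Step 2: find $x^*$ with $|\Lambda_k(x^*)|=1$, $\Lambda_k(x^*)\ne1$.** Choose an arc $\{x_0e^{i\varphi}:|\varphi|\le\varphi_0\}\subset V$, $\varphi_0>0$, on which a continuous branch of $\arg R$ varies by less than $\pi/4$. As $R_k/R\to1$ uniformly, for large $k$ a continuous branch of $\arg R_k$ varies by less than $\pi/2$ on it. By (10), along the arc,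
$$\arg(\Lambda_k-1)=\arg(x_0^k)+k\varphi+\arg R_k$$
is a continuous branch. From one end of the arc to the other it changes by more than $2k\varphi_0-\pi/2$, which exceeds $2\pi$ for large $k$. Also $|\Lambda_k-1|=|x_0|^k|R_k|<1$ on the arc for large $k$. Fix such a $k$. The argument takes all values in an interval of length more than $2\pi$, so it takes a value in $2\pi\mathbb Z$ and a value in $\pi+2\pi\mathbb Z$. At the first point $\Lambda_k-1>0$, so $|\Lambda_k|>1$. At the second $-1<\Lambda_k-1<0$, so $|\Lambda_k|<1$. By the intermediate value theorem there is $x^*$ on the arc with $|\Lambda_k(x^*)|=1$. By (10), $\Lambda_k(x^*)\ne1$, since $x^kR_k\ne0$.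

**Step 3: make the value a root of unity.** On $V$ the function $\Lambda_k$ is nonconstant, since $|\Lambda_k|$ takes different values. By the open mapping theorem $\Lambda_k(V)$ is an open set containing a point of the unit circle other than $1$. Roots of unity are dense in the circle, so there is $x'\in V$ such that $\lambda:=\Lambda_k(x')$ is a root of unity, $\lambda\neq1$, say $\lambda^T=1$ with $T\ge2$.

**Step 4: return to finite $l$.** With these $k,\lambda,T$, the function $\Phi$ vanishes at $t=1/x'\in U$, and $\Phi\not\equiv0$ on the connected set $|t|>1$. The functions $G_l/(t^{k-1}g\,t^{K-1}h)$ have the same zeros as $G_l$ and converge to $\Phi$ locally uniformly. By Hurwitz's theorem, $G_l$ has a zero $t''\in U$ for all large $l$. By (7), $\Delta_{L(k,l,T)}(t'')=0$. Lemma 2 gives $\Delta_L\not\equiv0$. $\square$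

## 9. Merging components: from links to knots

The links of Proposition 2 have many components, since full twists and clasps are pure. The next lemma lowers the number of components by one and moves the zero as little as we like.

**Lemma 3.** Let $L$ have a connected positive diagram $D$ with $n\ge2$ components and let $\Delta_L(t_0)=0$, $t_0\ne0,1$. Then every neighborhood of $t_0$ contains a zero of $\Delta_{L'}$ for some $L'$ having a connected positive diagram with $n-1$ components.

**Step 1: the diagrams $L'_m$.** The construction must merge two components through arbitrarily many positive crossings. By connectedness $D$ has a crossing between two different components. Just before it, its two incoming edges run side by side in a small disc, and we may draw both going up. Call their ends SW, NW (left strand) and SE, NE (right strand). For $m\ge0$ replace the two strands by a *horizontal* row of $2m+1$ crossings, whose two left ends are SW and NW and whose two right ends are SE and NE. As the number of crossings is odd, one strand goes from SW through the row to NE, and the other from SE through the row to NW. This agrees with the orientation: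 SW, SE are incoming and NW, NE outgoing. The two strands traverse the row in opposite horizontal directions, so consecutive crossings bound bigons with antiparallel sides. Choose over and under so that all $2m+1$ crossings are positive. The result $L'_m$ has a positive diagram. It is connected, because a connected piece touching all four ends replaces the two strands. The two components have been joined into one, so there are $n-1$ components.

**Step 2: a skein recursion.** Apply the skein relation at the leftmost crossing of the row.

* *Switching, $m\ge1$.* The switched crossing is negative and its right neighbor is positive. They involve the same two strands and bound a bigon, so a Reidemeister II move removes both. This leaves a row of $2m-1$ crossings, which is $L'_{m-1}$.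
* *Smoothing.* At the leftmost crossing one strand runs SW→NE locally and the other SE→NW locally, both upward. The oriented smoothing joins the end SW of the row to its end NW, which is the left strand of $D$. It also joins the two left ends of the remaining $2m$ crossings by an arc. These crossings then untwist one after another, from left to right, by Reidemeister I moves, and an arc from SE to NE remains, which is the right strand of $D$. So smoothing gives $L$.

Hence $\nabla_{L'_m}=\nabla_{L'_{m-1}}+z\nabla_L$ for $m\ge1$, and so
$$\nabla_{L'_m}=\nabla_{L'_0}+m\,z\,\nabla_L.\tag{11}$$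

**Step 3: let $m\to\infty$.** Near $t_0\neq0$ fix a branch of $t^{1/2}$. By (11), $\frac1m\Delta_{L'_m}\to(t^{1/2}-t^{-1/2})\Delta_L$ uniformly on a small disc around $t_0$. The limit vanishes at $t_0$ and is not identically zero, because $\Delta_L\not\equiv0$ by Lemma 2. By Hurwitz's theorem, $\Delta_{L'_m}$ has a zero in any prescribed neighborhood of $t_0$ once $m$ is large. Take $L'=L'_m$. $\square$

**Proof of Theorem 2.** First let $U$ meet $\{|t|>1\}$ and replace $U$ by $U\cap\{|t|>1\}$. Proposition 2 gives a link with a connected positive diagram and a zero in $U$. Apply Lemma 3 repeatedly, each time with a neighborhood contained in $U$; there $t\ne0,1$ automatically. After finitely many steps one component remains, so we have a positive knot with a zero in $U$.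

Now let $U$ be nonempty, open and disjoint from $\{|t|>1\}$. Being open, $U$ lies in $\{|t|<1\}$ and meets $\{0<|t|<1\}$. The image of $U\cap\{0<|t|<1\}$ under $t\mapsto1/t$ is open, nonempty and contained in $\{|t|>1\}$. By the first case it contains a zero $t_1$ of $\Delta_K$ for a positive knot $K$. As $\Delta_K(t^{-1})=\Delta_K(t)$ for knots, $1/t_1\in U$ is a zero of $\Delta_K$. $\square$

The density statement in Section 2 is Theorem 2, with knots included among non-split links. The absence of zeros on $(0,\infty)$ is Theorem 3. If a closed set $F$ contains all zeros, its open complement contains none, so it is empty by Theorem 2.
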